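# A normalized flow on the absolute order of $D_n$

## 1. Equal sharing on $D_2$ and $D_3$

Put one unit of mass on every element of one level of a ranked poset. Can we push it up to the next level, along covering relations only, so that all elements of the next level receive the same amount? For the absolute order on the Coxeter group $D_n$ a natural first guess is: yes, and in the simplest way, by letting each element share its mass equally among the elements that cover it. The first half of the guess is what we shall prove. The second half is already false for $D_3$.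

**Definition (absolute order).** Let $W$ be a finite Coxeter group and $T$ its set of reflections, that is, all conjugates of the simple generators. The reflection length $\ell_T(w)$ is the smallest $k$ such that $w=t_1\cdots t_k$ with $t_i\in T$. The absolute order is
$$u\le_T w\iff \ell_T(u)+\ell_T(u^{-1}w)=\ell_T(w).$$
So $u\le_T w$ when some shortest factorization of $w$ begins with a shortest factorization of $u$. The poset is ranked by $\ell_T$, and the covers of $x$ are the products $xt$, $t\in T$, with $\ell_T(xt)=\ell_T(x)+1$. All orders below are absolute orders.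

**Definition (NFP).** A finite ranked poset with levels $R_0,\dots,R_m$ has the normalized flow property with respect to $\nu\equiv1$ if for every $0\le k\le m-1$ there is a function $f\ge0$ on the covering pairs $x\lessdot y$, $x\in R_k$, $y\in R_{k+1}$, with
$$\sum_{y\gtrdot x}f(x,y)=\frac1{|R_k|}\ \text{ for all }x\in R_k,\qquad \sum_{x\lessdot y}f(x,y)=\frac1{|R_{k+1}|}\ \text{ for all }y\in R_{k+1}.$$

Multiplying by $|R_k|$ gives the mass picture: each $x$ sends out $1$, each $y$ receives $|R_k|/|R_{k+1}|$.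

**The group.** $B_n$ is the group of signed permutations: permutations $w$ of $\{\pm1,\dots,\pm n\}$ with $w(-i)=-w(i)$. $D_n$ is the subgroup with an even number of sign changes. Its reflections are the elements $((a,b))$, which exchange $a\leftrightarrow b$ and $-a\leftrightarrow-b$, for $a\ne\pm b$.

**$D_2$.** The elements are $e$, $((1,2))$, $((1,-2))$ and their product $-1$. The level sizes are $1,2,1$, and $f\equiv\frac12$ works at both steps.

**$D_3$.** There are six reflections $((i,\pm j))$. Besides the reflections there is $e$ on level $0$; level $2$ consists of $8$ signed $3$-cycles such as $1\to2\to3\to1$ and of the $3$ elements that change the sign of two coordinates and fix the third; level $3$ has the remaining $24-1-6-11=6$ elements. The sizes are $1,6,11,6$. Multiply $((1,2))$ by the other five reflections: $((1,-2))$ gives the element $-1$ on $\{1,2\}$, and each of $((1,\pm3)),((2,\pm3))$ gives a $3$-cycle. So each reflection has five covers. Downwards, a $3$-cycle covers $8^{-1}\cdot 6\cdot 4=3$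 reflections, and a double sign change covers $2$. Equal sharing puts $\frac16\cdot\frac15=\frac1{30}$ on each edge, so a $3$-cycle receives $\frac1{10}$ and a double sign change receives $\frac1{15}$. Neither is $\frac1{11}$. But a flow exists: put $\frac1{33}$ on the edges to $3$-cycles and $\frac1{22}$ on the others. Then the targets get $\frac3{33}=\frac2{22}=\frac1{11}$, and each reflection sends $\frac4{33}+\frac1{22}=\frac{8+3}{66}=\frac16$.

So different kinds of targets must be weighted differently, and the whole problem is to find weights that balance exactly and are nonnegative. In the paper "Normalized Flow And Sperner Theory Of Coxeter Groups", which states the question as open, one finds that types $A_n$, $B_n$, $I_2(n)$ have NFP and are strongly Sperner, that all exceptional types have NFP, and that Gaetz and Gao verified NFP for $D_n$, $n\le8$, by computer and conjectured it in general.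

**Theorem A.** For every $n\ge2$, $D_n$ with the absolute order has NFP with respect to $\nu\equiv1$.

Recall that a ranked poset is *Sperner* if no antichain is larger than the largest level, and *strongly Sperner* if for every $h$ no union of $h$ antichains is larger than the union of the $h$ largest levels.

**Corollary.** For $n\ge2$, every union $F$ of $h$ antichains of $D_n$ satisfies $\sum_{x\in F}1/|R_{\ell_T(x)}|\le h$, and $D_n$ is strongly Sperner.

**Theorem B.** The absolute order on every finite Coxeter group, reducible or not, has NFP with respect to $\nu\equiv1$ and is strongly Sperner.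

For Theorem A and the Corollary we use two outside facts. One is NFP for type $A$. The other is Newton's inequalities: for real $x_1,\dots,x_N\ge0$, with $e_i$ the $i$-th elementary symmetric polynomial and $p_i=e_i(x)/\binom Ni$, one has $p_{i-1}p_{i+1}\le p_i^2$; in particular $e_{i-1}e_{i+1}\le e_i^2$ (with $e_{-1}=0$).

## 2. Signed cycles, covers and types

**Definition (signed cycles).** A cycle of $w\in B_n$ is *positive* if it has the form $x_1\to x_2\to\cdots\to x_a\to x_1$ (together with its mirror image under $-1$), and *negative* if it has the form $x_1\to\cdots\to x_a\to-x_1$. Its length is $a$. Let $\mathrm{pos}(w)$ be the number of positive cycles, and $M(w)\subseteq[n]$ the union of the supports of the negative cycles.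

A negative cycle has an odd number of sign changes and a positive one an even number, so $D_n$ consists of the elements with an even number of negative cycles. For example, $1\to2\to-1$, $3\to-3$, $4\to4$ is an element of $D_4$ with negative cycles of lengths $2$ and $1$, one positive cycle, and $M=\{1,2,3\}$. Note that $|M|=1$ is impossible in $D_n$.

**Three covers.** Each of the following replaces $x$ by $y=xt$, i.e. $y(p)=x(t(p))$, with $t\in T$; all other cycles are unchanged.

* (C1) Positive $x_1\to\cdots\to x_a\to x_1$ and positive $z_1\to\cdots\to z_b\to z_1$ become positive $x_1\to\cdots\to x_a\to z_1\to\cdots\to z_b\to x_1$; here $t=((x_a,z_b))$.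
* (C2) Positive $x_1\to\cdots\to x_a\to x_1$ and negative $z_1\to\cdots\to z_d\to-z_1$ become negative $x_1\to\cdots\to x_a\to z_1\to\cdots\to z_d\to-x_1$; here $t=((x_a,-z_d))$.
* (C3) Positive $x_1\to\cdots\to x_a\to x_1$ becomes two negative cycles $x_1\to\cdots\to x_b\to-x_1$ and $x_{b+1}\to\cdots\to x_a\to-x_{b+1}$, for any $1\le b<a$; here $t=((x_b,-x_a))$.

Check: in (C1) $y(x_a)=x(z_b)=z_1$ and $y(z_b)=x(x_a)=x_1$. In (C2) $y(x_a)=x(-z_d)=z_1$ and $y(z_d)=x(-x_a)=-x_1$. In (C3) $y(x_b)=x(-x_a)=-x_1$ and $y(x_a)=x(-x_b)=-x_{b+1}$. The parity of the number of negative cycles is kept, and $\mathrm{pos}$ drops by exactly one.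

**Rank.** We claim $\ell_T(w)=n-\mathrm{pos}(w)$ on $D_n$. A product of $k$ reflections fixes an intersection of $k$ hyperplanes, of codimension at most $k$. The fixed space of $w$ has dimension $\mathrm{pos}(w)$, because a positive cycle contributes one dimension and a negative cycle none. So $\ell_T(w)\ge n-\mathrm{pos}(w)$. For the other direction, (C1) builds a positive cycle of length $a$ from fixed points with $a-1$ reflections. Pair up the negative cycles of $w$; by (C3), a pair of lengths $b,d$ is one reflection away from a positive cycle of length $b+d$, so it costs at most $(b+d-1)+1=b+d$ reflections. The total is $n-\mathrm{pos}(w)$. Hence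
$$R_k=\{w\in D_n:\mathrm{pos}(w)=n-k\}\quad(0\le k\le n),$$
and in (C1)–(C3) $y$ covers $x$.

**Reduction to types.** The *type* of $w$ is the pair of multisets of lengths of its positive and of its negative cycles. Conjugation by $B_n$ preserves $D_n$, $T$, ranks and covers, and is transitive on the elements of $D_n$ of a given type. So it is enough to move mass between types, as follows.

Put mass $1$ on each $x\in R_k$. Suppose all mass is moved from types $X\subseteq R_k$ to types $Z\subseteq R_{k+1}$, only between pairs $(X,Z)$ such that some $x\in X$ is covered by some $y\in Z$, and that each $Z$ ends with mass $|Z|\,|R_k|/|R_{k+1}|$. Let $|R_k|F(X,Z)$ be the mass moved from $X$ to $Z$, let $e(X,Z)$ be the number of covering pairs between them, and put $f(x,y)=F(X,Z)/e(X,Z)$ on those pairs. By transitivity each $x\in X$ lies in $e(X,Z)/|X|$ of them and each $y\in Z$ in $e(X,Z)/|Z|$. Hence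
$$\sum_yf(x,y)=\sum_Z\frac{F(X,Z)}{|X|}=\frac1{|R_k|},\qquad\sum_xf(x,y)=\sum_X\frac{F(X,Z)}{|Z|}=\frac1{|R_{k+1}|},$$
since $X$ sends out $|X|$ in total and $Z$ receives $|Z||R_k|/|R_{k+1}|$. So NFP follows from such a *transport at the level of types*.

**The top step of $D_4$ by hand.** Write types as (positive $|$ negative). Level $3$ has $(4|\,)$ with $6\cdot8=48$ elements, $(1|2,1)$ with $24$, and $(2|1,1)$ with $12$; level $4$ has $(\,|3,1)$ with $32$, $(\,|2,2)$ with $12$, and $(\,|1,1,1,1)$ with $1$. Each target should get $84/45=28/15$. The possible moves are $(4|\,)\to(\,|3,1),(\,|2,2)$ by (C3); $(1|2,1)\to(\,|3,1),(\,|2,2)$ by (C2); $(2|1,1)\to(\,|3,1)$ by (C2) and $\to(\,|1,1,1,1)$ by (C3). Send $\frac{28}{15}$ from $(2|1,1)$ to $(\,|1,1,1,1)$, send $\frac{336}{15}$ (less than $48$) from $(4|\,)$ to $(\,|2,2)$, and send everything else to $(\,|3,1)$: this is $84-\frac{28+336}{15}=\frac{896}{15}=32\cdot\frac{28}{15}$. The step works.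

## 3. Counting with marked points

**Definition (marked configurations).** A *marked configuration* is a tuple $(w;v_1,\dots,v_r)$ with points $v_i\in[n]$ in distinct cycles of $w$. The *rest* is the restriction of $w$ to the points outside the marked cycles. The *marked class* records the lengths and signs of the marked cycles, in order, and the type of the rest.

The type of $w$ is constant on a marked class. So, for transports at the level of types, mass may be redistributed freely inside a marked class, and we always spread it evenly there. Every move below keeps the type of the rest or applies a cover to it.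

Let $\mathcal F$ be a family of signed permutations that is invariant under relabelling, with $\varphi_k$ members on each $k$-set. The number of configurations $(w;v_1,\dots,v_r)$ on an $n$-set with marked cycles of prescribed lengths $a_i$ and prescribed signs, and rest in $\mathcal F$, is
$$\frac{n!}{k!}\,2^{\sum_ia_i-r}\,\varphi_k,\qquad k=n-\sum_ia_i.\tag{1}$$
Indeed, listing each marked cycle starting from $v_i$ gives $n!/k!$ choices of underlying points, and of the $2^{a_i}$ sign choices on a cycle, half give each sign. Marking has removed all symmetry factors. Formula (1) holds with $\mathcal F$ a single type, so the ratio of the sizes of two marked classes with the same rest type does not depend on that type.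

**The numbers $\beta_j,\tau_j$.** Let $\beta_j=[z^j](1-z)^{-1/2}=\frac{(2j-1)!!}{2^jj!}$, so $\beta_0=1$, and $\tau_j=-[z^j](1-z)^{1/2}$ for $j\ge1$. We have $\beta_j=\frac{2j-1}{2j}\beta_{j-1}$, and $\beta_j\to0$ because $\big(\frac{2i-1}{2i}\big)^2\le\frac{2i-1}{2i+1}$ gives $\beta_j^2\le\frac1{2j+1}$. Since $(1-z)^{1/2}=(1-z)(1-z)^{-1/2}$,
$$\tau_j=\beta_{j-1}-\beta_j=\frac{\beta_j}{2j-1}=\frac{\beta_{j-1}}{2j},\qquad\sum_{j>N}\tau_j=\beta_N.\tag{2}$$

**All-negative elements.** Let $2^jj!\,u_j$ (resp. $2^jj!\,o_j$) be the number of signed permutations of a $j$-set all of whose cycles are negative, and even (resp. odd) in number. With $c(j,i)$ the unsigned Stirling numbers of the first kind, there are $2^{j-i}c(j,i)$ all-negative ones with $i$ cycles. Put $\Lambda=\log\frac1{1-z}$; then $\sum_jc(j,i)z^j/j!=\Lambda^i/i!$, and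
$$\sum_ju_jz^j=\sum_{i\text{ even}}\frac{(\Lambda/2)^i}{i!}=\cosh\frac\Lambda2=\tfrac12\big((1-z)^{-1/2}+(1-z)^{1/2}\big).$$
Hence
$$u_0=1,\quad u_j=\tfrac12(\beta_j-\tau_j)=(j-1)\tau_j\ (j\ge1),\quad u_1=0,\quad u_2=u_3=\tfrac18,\quad\sum_{j=0}^Nu_j=(N+1)\beta_N.\tag{3}$$
The last identity holds for $N=0$, and for $N\ge1$
$$(N+1)\beta_N-N\beta_{N-1}=\beta_N\Big(N+1-\frac{2N^2}{2N-1}\Big)=\beta_N\frac{N-1}{2N-1}=(N-1)\tau_N=u_N.$$
Check: $2^3\,3!\,u_3=6$, the top level of $D_3$. Also $o_0=0$. From (2), $\tau_{s+1}/\tau_s=\frac{2s-1}{2(s+1)}$, so for $s\ge2$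
$$\pi_s:=\frac{u_{s+1}}{u_s}=\frac{s(2s-1)}{2(s^2-1)},\qquad1-\pi_s=\frac{s-2}{2(s^2-1)}\ge0.\tag{4}$$

**All-positive elements.** There are $2^{K-r}c(K,r)$ all-positive signed permutations of a $K$-set with $r$ cycles. Put $\omega_r(K)=c(K,r)/K!$. Dividing $c(K+1,r)=Kc(K,r)+c(K,r-1)$ by $K!$, and then summing, we get for $r\ge1$
$$(K+1)\omega_r(K+1)-K\omega_r(K)=\omega_{r-1}(K),\qquad K\omega_r(K)=\sum_{0\le K'<K}\omega_{r-1}(K').\tag{5}$$

**Level sizes.** Choose $M$ first, with $|M|=j$. The number of elements of $D_n$ with $m$ positive cycles is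
$$|R_{n-m}|=\sum_j\binom nj2^jj!\,u_j\cdot2^{n-j-m}c(n-j,m)=2^{n-m}n!\sum_ju_j\,\omega_m(n-j).\tag{6}$$
Since $\sum_K\sum_m\omega_m(K)(t/2)^mz^K=(1-z)^{-t/2}$ and $2^nn![z^n](1-z)^{-c/2}=\prod_{i=0}^{n-1}(c+2i)$,
$$\sum_m|R_{n-m}|t^m=\tfrac12\Big[\prod_{i=0}^{n-1}(t+1+2i)+\prod_{i=0}^{n-1}(t-1+2i)\Big]=(t+n-1)\prod_{i=1}^{n-1}(t+2i-1).$$
In the last step both products contain $\prod_{i=1}^{n-1}(t+2i-1)$; the other factors are $t+2n-1$ and $t-1$, with average $t+n-1$. So
$$|R_k|=e_k(\mathbf d),\quad\mathbf d=(1,3,\dots,2n-3,n-1);\qquad c(K,r)=e_{K-r}(1,\dots,K-1)\ (K\ge1).\tag{7}$$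
For $n=4$, $\mathbf d=(1,3,5,3)$ gives $1,12,50,84,45$.

## 4. Freezing the set $M$, and why it must be allowed to grow

Let $m=n-k$ be the number of positive cycles on $R_k$. The tool at hand is type $A$: on the positive cycles alone, merging by (C1) is the absolute order of a symmetric group. So the first plan is to freeze $M(x)$ and its negative cycles and to run the type $A$ flow on the positive cycles. By (6), term by term, every target with $|M|=j$ then receives
$$\frac{2^{n-m}n!\,u_j\,\omega_m(n-j)}{2^{n-m+1}n!\,u_j\,\omega_{m-1}(n-j)}=\frac{\omega_m(n-j)}{2\,\omega_{m-1}(n-j)}.$$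
This is constant for each $j$ but depends on $j$. For $n=3$, $m=2$ it is $\frac34$ for $j=0$ and $0$ for $j=2$, where $\frac6{11}$ is wanted. Some mass must go to larger $M$: a positive cycle has to be *absorbed* into $M$, by (C2) or (C3).

Which cycle, and how often? Formula (1) suggests picking a uniformly random point $v\in[n]\setminus M$ and working with its cycle $A$. Suppose we then absorb $A$ with a probability that depends on $|M|$ only. This stops at $x=((1,2))\in D_3$: if $v=3$, then $M\cup A=\{3\}$, and a single point carries no even number of negative cycles, so no cover absorbs $A$. Yet $x$ must sometimes absorb, since the double sign changes cover only reflections. So the probability has to see $|A|$ too.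

We shall let it depend on the sum $s=|M|+|A|$ only. Here is the reason. Fix the set $Y=M\cup A$, of size $s$, and the other positive cycles. The mass absorbed must end up evenly spread over the all-negative elements of $D_Y$. An element $x$ with $|A|=a$, hence $|M|=s-a$, is chosen with a point $v\in A$ with probability $\frac a{n-|M|}=\frac a{a+c}$, where $c=n-s$. If the absorption probability depends on $s$ alone, the masses to be absorbed inside $Y$ are proportional to $\frac a{a+c}$. Two things then remain: to show that these particular masses can be spread evenly (Section 5), and to show that all the required probabilities lie between $0$ and $1$ (Sections 6–10).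

## 5. Spreading the masses $a/(a+c)$ evenly over $R_s(D_s)$

**Lemma 1 (absorption).** Let $s\ge2$, $c\ge0$. For $x\in R_{s-1}(D_s)$ let $a$ be the length of its unique positive cycle, and give $x$ mass $a/(a+c)$. This mass can be transported, at the level of types along covers, to a constant mass per element of $R_s(D_s)$.

**Step 1: marked counts.** We rewrite the masses so that (1) applies. Let $f_a=1/(a+c)$ and give mass $f_a$ to each pair $(x,v)$ with $v\in A$, where $A$ is the positive cycle and $|A|=a$. By (1), with all-negative rest, the counts are as follows.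

* (i) Pairs $(x,v)$ with $v\in A$, $|A|=a$: $s!\,2^{s-1}u_{s-a}$.
* (ii) Triples $(x,v,v')$ with $v\in A$, $|A|=a$, and $v'\notin A$ in a negative cycle of length $d$: $s!\,2^{s-2}o_{s-a-d}$.
* (iii) Pairs $(y,v)$ with $y\in R_s(D_s)$ and $v$ in a cycle of length $b$: $s!\,2^{s-1}o_{s-b}$ (none for $b=s$).
* (iv) Triples $(y,v,v')$ with $y\in R_s(D_s)$, $v$ in a cycle of length $b$ and $v'$ in another cycle of length $d$: $s!\,2^{s-2}u_{s-b-d}$.

For instance, in (i) the count is $\frac{s!}{(s-a)!}2^{a-1}\cdot2^{s-a}(s-a)!\,u_{s-a}$.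

**Step 2: the moves, with unknown amounts.** From $(x,v)$ with $|A|=a$, send for each $b<a$ the mass $\frac12C_b$ by splitting $A$ (C3) into a cycle of length $b$ containing $v$ and one of length $a-b$. The essential choice is that $C_b$ does not depend on $a$. With the remaining mass
$$h_a=f_a-\tfrac12\sum_{b<a}C_b$$
choose $v'\notin A$ uniformly among the $s-a$ points and merge $A$ with the cycle of $v'$ (C2). There are no sources with $a=s-1$, since $u_1=0$. For $a=s$ there is nothing to merge with, so we need $h_s=0$.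

*Received by splitting.* A source class (i) with length $a$ goes to the class (iv) with $d=a-b$ and the same rest, and (i) is twice as large as (iv). So each triple (iv) receives $2\cdot\frac12C_b=C_b$. For a pair $(y,v)$ with $v$ in a cycle of length $b$, each of the $s-b$ points $v'$ outside that cycle gives a triple, so the pair receives $(s-b)C_b$.

*Received by merging.* A triple (ii) carries $\frac{h_a}{s-a}$. Merging leads to the pairs (iii) with $b=a+d$ and the same rest, a class twice as large. So a pair $(y,v)$ receives $\frac12\sum_{a<b}\frac{h_a}{s-a}$.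

Each $y$ has $s$ points $v$. So it suffices to find $C_b$ such that
$$(s-b)C_b+\tfrac12\sum_{a<b}\frac{h_a}{s-a}\ \text{ is constant for }1\le b\le s-1,\quad C_b\ge0,\quad h_a\ge0\ (1\le a\le s-2),\quad h_s=0.\tag{8}$$

**Step 3: a two-term linear system.** We turn (8) into difference equations. Index by the complement: let $\hat f_N=f_{s-N}$, $\Gamma_N=N\,C_{s-N}$ for $1\le N\le s-1$, and $\Phi_N=\frac12\sum_{b<s-N}C_b$ for $0\le N\le s-1$. Then $h_{s-N}=\hat f_N-\Phi_N$, and
$$\Phi_{N-1}-\Phi_N=\frac{\Gamma_N}{2N}\qquad(1\le N\le s-1),\qquad\Phi_{s-1}=0.\tag{9}$$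
The constancy in (8) between $b$ and $b+1$, with $N=s-b$, reads $\Gamma_{N-1}-\Gamma_N+\frac{h_{s-N}}{2N}=0$, that is,
$$\Gamma_N-\Gamma_{N-1}=\frac{\hat f_N-\Phi_N}{2N}\qquad(2\le N\le s-1),\tag{10}$$
and $h_s=0$ reads $\Phi_0=\hat f_0$. Conversely, if $\Gamma,\Phi$ satisfy (9), (10) and $\Phi_0=\hat f_0$, then $C_{s-N}:=\Gamma_N/N$ satisfies the equations in (8), because (9) gives back $\Phi_N=\frac12\sum_{b<s-N}C_b$.

**Step 4: explicit solution.** Let $\kappa_N=\prod_{i=1}^N\frac{2i}{2i+1}=\frac1{(2N+1)\beta_N}$. Then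
$$\kappa_{N-1}=\frac{2N+1}{2N}\kappa_N,\qquad\kappa_N\tau_N(4N^2-1)=1\ (N\ge1).$$
To see where the solution comes from, set $\hat f\equiv0$ in (10). Then $(\Gamma_N,\Phi_N)=(\kappa_N,\kappa_N)$ and $(\Gamma_N,\Phi_N)=(-(N+1)\kappa_N,N\kappa_N)$ both solve the system. For the first, $\Phi_{N-1}-\Phi_N=\frac{\kappa_N}{2N}$ and $\Gamma_N-\Gamma_{N-1}=-\frac{\kappa_N}{2N}$. For the second, $\Phi_{N-1}-\Phi_N=\kappa_N\frac{(2N+1)(N-1)-2N^2}{2N}=-\frac{(N+1)\kappa_N}{2N}$ and $\Gamma_N-\Gamma_{N-1}=\kappa_N\big(-(N+1)+N+\frac12\big)=-\frac{\kappa_N}2$. The combination $(s-1)\cdot$first $-$ second is $\kappa_N(s+N,\ s-N-1)$; its $\Phi$-part vanishes at $N=s-1$, and the $\Phi$-part of the second vanishes at $N=0$. These fit the two boundary conditions, and variation of constants leads to the following. For $0\le N\le s-1$ let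
$$S_N=\sum_{j=0}^Nu_j\hat f_j,\qquad T_N=\sum_{j=N+1}^{s-1}(s-j)\tau_j\hat f_j,$$
$$\Gamma_N=\frac{\kappa_N}{s-1}\big[(s+N)S_N-(N+1)T_N\big],\qquad\Phi_N=\frac{\kappa_N}{s-1}\big[(s-N-1)S_N+NT_N\big].\tag{11}$$
We verify it directly. For $1\le N\le s-1$, by (3), $S_{N-1}=S_N-(N-1)\tau_N\hat f_N$ and $T_{N-1}=T_N+(s-N)\tau_N\hat f_N$.

*Boundary.* $\Phi_{s-1}=\frac{\kappa_{s-1}}{s-1}(s-1)T_{s-1}=0$, and $\Phi_0=S_0=\hat f_0$.

*Equation (9).* In $\Phi_{N-1}=\frac{\kappa_{N-1}}{s-1}[(s-N)S_{N-1}+(N-1)T_{N-1}]$ the $\tau_N$-terms cancel, so $\Phi_{N-1}=\frac{\kappa_{N-1}}{s-1}[(s-N)S_N+(N-1)T_N]$. Since $(2N+1)(s-N)-2N(s-N-1)=s+N$ and $(2N+1)(N-1)-2N^2=-(N+1)$,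
$$\Phi_{N-1}-\Phi_N=\frac{\kappa_N}{2N(s-1)}\big[(s+N)S_N-(N+1)T_N\big]=\frac{\Gamma_N}{2N}.$$

*Equation (10).* For $2\le N\le s-1$,
$$\frac{s-1}{\kappa_N}2N(\Gamma_N-\Gamma_{N-1})=2N\big[(s+N)S_N-(N+1)T_N\big]-(2N+1)\big[(s+N-1)S_{N-1}-NT_{N-1}\big].$$
Since $(s+N-1)(N-1)+N(s-N)=(2N-1)(s-1)$, the last bracket is $(s+N-1)S_N-NT_N-(2N-1)(s-1)\tau_N\hat f_N$. The coefficient of $S_N$ is $2N(s+N)-(2N+1)(s+N-1)=-(s-N-1)$, that of $T_N$ is $-2N(N+1)+(2N+1)N=-N$. So the right side equals
$$-(s-N-1)S_N-NT_N+(4N^2-1)(s-1)\tau_N\hat f_N.$$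
Multiplying by $\frac{\kappa_N}{s-1}$ gives $2N(\Gamma_N-\Gamma_{N-1})=\hat f_N-\Phi_N$.

**Step 5: signs.** It remains to show $C_b\ge0$ and $h_a\ge0$. Here $\hat f_j=\frac1{s-j+c}$ is nondecreasing in $j$, and $g_j=(s-j)\hat f_j=\frac{s-j}{s-j+c}$ is nonincreasing. Let $1\le N\le s-1$. By (3) and (2),
$$S_N=\sum_{j\le N}u_j\frac{g_j}{s-j}\ge\frac{g_N}s(N+1)\beta_N,\qquad T_N=\sum_{j=N+1}^{s-1}\tau_jg_j\le g_N\beta_N.$$
So $(s+N)S_N\ge(N+1)g_N\beta_N\ge(N+1)T_N$, i.e. $\Gamma_N\ge0$ and $C_{s-N}\ge0$. Also $S_N\le\hat f_N(N+1)\beta_N$ and $T_N\le(s-N)\hat f_N\beta_N$, and $\kappa_N\beta_N=\frac1{2N+1}$, so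
$$\Phi_N\le\frac{\hat f_N}{(2N+1)(s-1)}\big[(s-N-1)(N+1)+N(s-N)\big]=\frac{\hat f_N}{(2N+1)(s-1)}\big[(2N+1)(s-1)-2N^2\big]\le\hat f_N.$$
Hence $h_{s-N}=\hat f_N-\Phi_N\ge0$. $\square$

**Example ($s=4$, $c=0$).** Every $x$ has mass $1$. Here $\hat f=(\frac14,\frac13,\frac12,1)$, $(S_1,S_2,S_3)=(\frac14,\frac5{16},\frac7{16})$, $(T_1,T_2,T_3)=(\frac3{16},\frac1{16},0)$, $(\kappa_1,\kappa_2,\kappa_3)=(\frac23,\frac8{15},\frac{16}{35})$. Formula (11) gives $\Gamma_1=\frac7{36}$, $\Gamma_2=\frac3{10}$, $\Gamma_3=\frac7{15}$, so $C_1=\frac7{45}$, $C_2=\frac3{20}$, $C_3=\frac7{36}$. Then $h_1=1$, $h_2=\frac12-\frac7{90}=\frac{19}{45}$, and $h_4=\frac14-\frac12\cdot\frac{28+27+35}{180}=0$. In (8): $b=1$ gives $3C_1=\frac7{15}$; $b=2$ gives $\frac3{10}+\frac16=\frac7{15}$; $b=3$ gives $\frac7{36}+\frac16+\frac{19}{180}=\frac7{15}$. Each $y$ receives $4\cdot\frac7{15}=\frac{28}{15}$, as in Section 2.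

## 6. The budget equation, and how it yields the flow

From now on fix $n$ and $2\le m\le n$, and put $k=n-m$, $L=n-m+1\ge1$, $N_s=n-s$. The step is from $R_k$ ($m$ positive cycles) to $R_{k+1}$ ($m-1$ positive cycles). By (6) each target should receive $\zeta/2$, where
$$\zeta:=\frac{2|R_k|}{|R_{k+1}|}=\frac{\sum_ju_j\,\omega_m(n-j)}{\sum_ju_j\,\omega_{m-1}(n-j)}.\tag{12}$$
Further notation: $w_s=\omega_{m-1}(N_s)$, which is positive for $0\le s\le L$ and zero for $s>L$; $w_s'=\omega_{m-2}(N_s)$; and
$$r_s=\frac{w_s'}{w_s}=\frac{c(N_s,m-2)}{c(N_s,m-1)},\qquad U_s=\sum_{j<s}\frac{u_j}{n-j},\qquad\theta_s=\frac{u_s}{U_s}\qquad(1\le s\le L).$$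
We use $U_s$ for $0\le s\le L+1\le n$; so $U_0=0$ and $U_1=\frac1n$. Since $u_1=0$, $\theta_1=0$. If $m=2$, all $r_s$ are $0$, because $N_s\ge1$ and $c(N_s,0)=0$.

**Proposition 2.** Suppose real numbers $q_0\ge q_1\ge\dots\ge q_L$ satisfy $q_0=\zeta$, $q_L=0$ and
$$\theta_s(\zeta-q_s)+r_sq_{s-1}+N_s(q_{s-1}-q_s)=1\qquad(1\le s\le L).\tag{13}$$
Then mass $1$ on each element of $R_k$ can be transported, at the level of types along covers, to mass $\zeta/2$ on each element of $R_{k+1}$.

The meaning of $q_s$ will be this: a target with $|M|=s$ receives $q_s/2$ by mergers of positive cycles, and the missing $\frac12(\zeta-q_s)$ by absorption. Write $I_s=\zeta-q_s$, $\delta_s=q_{s-1}-q_s=I_s-I_{s-1}$ and $\psi_s=\theta_sI_s$. By hypothesis the three terms $\psi_s$, $r_sq_{s-1}$, $N_s\delta_s$ of (13) are nonnegative, so they are proportions that add up to $1$; equation (13) is the budget of one marked configuration.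

**Step 1: the rule.** Let $x\in R_k$, $j=|M(x)|$, $N=n-j$. Choose $v\in[n]\setminus M(x)$ uniformly, so that each pair $(x,v)$ has mass $\frac1N$. Let $A$ be the positive cycle of $v$, $a=|A|$, $s=j+a$ and $K=n-s=N_s$. The other $m-1$ positive cycles live on $K\ge m-1$ points, so $1\le s\le L$. Split the mass of $(x,v)$ as follows.

* (M) Proportion $\psi_s$: absorb $A$ into $M$ by Lemma 1, as described in Step 3. Since $\psi_1=0$, only $s\ge2$ matters.
* (A1) Proportion $r_sq_{s-1}$ (zero if $m=2$): keep $A$, and apply to the other positive cycles the normalized flow of the symmetric group $S_K$ from $m-1$ to $m-2$ cycles, by moves (C1).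
* (A2) Proportion $K\delta_s$: choose uniformly one of the $K$ points outside $M\cup A$ and merge its cycle with $A$ by (C1).

In (A1), the absolute order of $S_K$ (type $A_{K-1}$) has its levels given by the number of cycles, and its upward covers merge two cycles. Its normalized flow carries the uniform distribution on permutations with $m-1$ cycles to the uniform one with $m-2$ cycles. For a given cycle type with $r$ cycles, the number of all-positive signed permutations is $2^{K-r}$ times the number of permutations. So the same transport of cycle types carries the uniform distribution on all-positive signed permutations with $m-1$ cycles to the uniform one with $m-2$ cycles.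

**Step 2: what (A1) and (A2) deliver.** We show that every target with $|M|=j$ receives $q_j/2$ from these two moves. Fix $M$ and the negative cycles, and consider all-positive elements $\pi$ with $r$ cycles on the $N=n-j$ other points. By (1), the number of pairs $(\pi,v)$ with $v$ in a cycle of length $a$ is $N!\,2^{N-r}\omega_{r-1}(N-a)$, and the number of triples $(\pi,v,v')$ with, in addition, $v'$ in a different cycle of length $b$ is $N!\,2^{N-r}\omega_{r-2}(N-a-b)$. Sources have $r=m$, targets $r=m-1$.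

*(A1).* Consider target pairs with cycle length $a$ and $K=N-a\ge m-1$; put $s=j+a$. If $m\ge3$, they receive uniformly, each
$$\frac{r_sq_{s-1}}N\cdot\frac{N!\,2^{N-m}\omega_{m-1}(K)}{N!\,2^{N-m+1}\omega_{m-2}(K)}=\frac{q_{s-1}}{2N},$$
because $r_s\,\omega_{m-1}(K)=\omega_{m-2}(K)$. If $m=2$ there are no such target pairs, since $\omega_0(K)=0$ for $K\ge1$. The remaining target pairs have $K=m-2$; they have no source. For them $s-1=n-K-1=L$ and $q_{s-1}=q_L=0$, so the formula $\frac{q_{s-1}}{2N}$ remains correct.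

*(A2).* Each triple carries $\frac1N\cdot K\delta_s\cdot\frac1K=\frac{\delta_s}N$. Merging lengths $a$ and $b$ produces a cycle of length $a'=a+b$ containing $v$, with a rest of $m-2$ cycles on $N-a'$ points. The source class of triples is half as large as the target class of pairs. So each target pair with length $a'$ receives
$$\sum_{a=1}^{a'-1}\frac{\delta_{j+a}}{2N}=\frac{q_j-q_{j+a'-1}}{2N}.$$

A target pair with cycle length $a'$ receives $\frac{q_{j+a'-1}}{2N}$ by (A1) and $\frac{q_j-q_{j+a'-1}}{2N}$ by (A2), in total $\frac{q_j}{2N}$, independently of $a'$. There are $N$ choices of $v$, so a target element with $|M|=j$ receives $\frac{q_j}2$.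

**Step 3: what (M) delivers.** We show that every target with $|M|=s\ge2$ receives $I_s/2$ by absorption. Fix $Y\subseteq[n]$ with $|Y|=s$, $2\le s\le L$, and the $m-1$ positive cycles outside $Y$. The sources with $M\cup A=Y$ are the elements of $R_{s-1}(D_Y)$. One whose positive cycle has length $a$ has $j=s-a$ and carries, summed over the $a$ choices of $v$, mass $\psi_s\frac a{n-j}=\psi_s\frac a{a+c}$ with $c=n-s$. By Lemma 1 this mass moves along covers of $D_Y$, hence of $D_n$, to a constant mass per element of $R_s(D_Y)$. By count (i) of Section 5, the number of sources with given $a$ is $s!\,2^{s-1}u_{s-a}/a$, and $|R_s(D_Y)|=2^ss!\,u_s$. So the constant is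
$$\psi_s\,\frac{s!\,2^{s-1}\sum_{j<s}u_j/(n-j)}{2^ss!\,u_s}=\psi_s\frac{U_s}{2u_s}=\frac{\psi_s}{2\theta_s}=\frac{I_s}2.$$

**Step 4: total.** A target has $m-1$ positive cycles, so $|M|\le L$. If $|M|=s\ge2$ it receives $\frac{q_s+I_s}2=\frac\zeta2$. If $M=\emptyset$ it receives $\frac{q_0}2=\frac\zeta2$. The value $|M|=1$ does not occur. $\square$

## 7. A telescoping solution of the budget equation

Given $q_0=\zeta$, equation (13) determines $q_1,\dots,q_L$ one after another, and then $q_L=0$ is one condition too many. It holds because total mass is conserved, and the cleanest way to see this is to solve from the top.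

Let $G_i=w_i(U_i-\zeta u_i)$ for $0\le i\le L$. By (5), $\sum_{i>j}w_i=\sum_{K'<n-j}\omega_{m-1}(K')=(n-j)\,\omega_m(n-j)$, so
$$\sum_iw_iU_i=\sum_j\frac{u_j}{n-j}\sum_{i>j}w_i=\sum_ju_j\,\omega_m(n-j)=\zeta\sum_iu_iw_i,$$
the last step by (12). Together with $U_0=0$, $U_1=\frac1n$, $u_1=0$ this gives
$$\sum_{i=0}^LG_i=0,\qquad G_0=-\zeta w_0,\qquad G_1=\frac{w_1}n.\tag{14}$$

**Lemma 3.** Let $\Pi_s=N_sw_s$, which is positive for $0\le s\le L$, and
$$q_s=\frac1{\Pi_s\,U_{s+1}}\sum_{i=s+1}^LG_i\qquad(0\le s\le L).\tag{15}$$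
Then $q_0=\zeta$, $q_L=0$, and (13) holds.

*Proof.* Clearly $q_L=0$, and by (14) $q_0=\frac{n}{nw_0}\,\zeta w_0=\zeta$. Put $Q_s=\Pi_{s-1}q_{s-1}$ for $1\le s\le L+1$, so that $U_sQ_s=\sum_{i=s}^LG_i$. Hence
$$U_sQ_s-U_{s+1}Q_{s+1}=G_s=w_sU_s-\zeta w_su_s\qquad(1\le s\le L).$$
Divide by $U_s$. Since $U_{s+1}=U_s+u_s/N_s$, we have $U_{s+1}/U_s=1+\theta_s/N_s$, and $\frac{\theta_s}{N_s}Q_{s+1}=\theta_sw_sq_s$. So
$$Q_s-Q_{s+1}=w_s(1-\theta_s\zeta)+\theta_sw_sq_s=w_s(1-\theta_sI_s).$$
On the other hand, by (5), $\Pi_{s-1}-\Pi_s=w'_s$, so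
$$Q_s-Q_{s+1}=\Pi_{s-1}q_{s-1}-\Pi_sq_s=w'_sq_{s-1}+\Pi_s(q_{s-1}-q_s).$$
Equate the two and divide by $w_s$: $1-\theta_sI_s=r_sq_{s-1}+N_s\delta_s$, which is (13). $\square$

**Examples.** For $n=3$, $m=2$: $L=2$, $\zeta=\frac{12}{11}$, $r_s=0$, $\theta_2=\frac38$. At $s=1$, (13) says $2\delta_1=1$, so $q_1=\frac{12}{11}-\frac12=\frac{13}{22}$; at $s=2$, $1-\frac38\cdot\frac{12}{11}=\frac{13}{22}=\delta_2$, so indeed $q_2=0$. The reflection $((1,2))$ absorbs only if $v\in\{1,2\}$, and then with probability $\psi_2=\frac9{22}$, in total $\frac23\cdot\frac9{22}=\frac3{11}$. In Section 1 it sent $\frac1{22}$ out of $\frac16$, again $\frac3{11}$, to the double sign change. For $n=4$, $m=2$: $\zeta=\frac{25}{21}$, $\theta_2=\frac12$, $\theta_3=\frac25$, and (13) gives $\delta_1=\frac13$, $\delta_2=\frac13$, $\delta_3=\frac{11}{21}$, with sum $\frac{25}{21}=\zeta$.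

For Theorem A it remains to prove:

**Proposition 4.** The numbers (15) satisfy $\zeta=q_0\ge q_1\ge\dots\ge q_L=0$.

## 8. The two ends of the sequence $q_s$

**Lemma 5.**
(a) $r_1\zeta\le1$.
(b) $\zeta w_0\ge w_1/n$.
(c) $q_s\ge0$ for all $0\le s\le L$; and if $L\ge2$, then $\theta_L\zeta\le1$.

*Proof of (a).* This compares two ratios of elementary symmetric polynomials. For $m=2$, $r_1=0$. Let $m\ge3$. By (7),
$$\frac1{r_1}=\frac{c(n-1,m-1)}{c(n-1,m-2)}=\frac{e_k(1,\dots,n-2)}{e_{k+1}(1,\dots,n-2)}=\frac{2e_k(2,4,\dots,2n-4)}{e_{k+1}(2,4,\dots,2n-4)},\qquad\zeta=\frac{2e_k(\mathbf d)}{e_{k+1}(\mathbf d)}.$$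
Here $k+1=n-m+1\le n-2$, so all these are positive. The ratio $e_{k+1}/e_k$ is nondecreasing in each variable $x$: with $\hat e$ omitting $x$ we have $e_i=\hat e_i+x\hat e_{i-1}$, and the derivative is
$$\frac{\hat e_k(\hat e_k+x\hat e_{k-1})-(\hat e_{k+1}+x\hat e_k)\hat e_{k-1}}{e_k^2}=\frac{\hat e_k^2-\hat e_{k+1}\hat e_{k-1}}{e_k^2}\ge0$$
by Newton. Adding a variable is raising it from $0$. Now $\mathbf d$ consists of $(3,5,\dots,2n-3)$, which dominates $(2,4,\dots,2n-4)$ entry by entry, and of two further nonnegative entries $1$ and $n-1$. So $\zeta\le1/r_1$.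

*Proof of (b).* This bounds $\zeta$ from below. We have
$$\frac{w_1}{nw_0}=\frac{c(n-1,m-1)}{c(n,m-1)}=\frac1{n-1+\eta},\qquad\eta=\frac{c(n-1,m-2)}{c(n-1,m-1)}=\frac{e_{k+1}(1,\dots,n-2)}{e_k(1,\dots,n-2)},$$
by the recurrence $c(n,m-1)=(n-1)c(n-1,m-1)+c(n-1,m-2)$ and (7). Let $\mathbf b=(1,3,\dots,2n-3)$ and $\mathbf a=(0,2,\dots,2n-4)$, both with $n-1$ entries, so $\mathbf b=\mathbf a+1$ entry by entry. From $e_{k+1}(\mathbf d)=e_{k+1}(\mathbf b)+(n-1)e_k(\mathbf b)$ and $e_k(\mathbf d)\ge e_k(\mathbf b)>0$,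
$$\frac{e_{k+1}(\mathbf d)}{e_k(\mathbf d)}\le\frac{e_{k+1}(\mathbf b)}{e_k(\mathbf b)}+(n-1).$$
Since $\frac d{dt}e_{k+1}(\mathbf a+t)=(n-1-k)\,e_k(\mathbf a+t)$ and $e_k(\mathbf a+t)$ is nondecreasing in $t\ge0$, integration over $[0,1]$ gives $e_{k+1}(\mathbf b)\le e_{k+1}(\mathbf a)+(n-1-k)e_k(\mathbf b)$. As $k\le n-2$, $e_k(\mathbf a)>0$, and so
$$\frac{e_{k+1}(\mathbf b)}{e_k(\mathbf b)}\le\frac{e_{k+1}(\mathbf a)}{e_k(\mathbf a)}+(n-1-k)=2\eta+n-1-k.$$
Together, $\frac{e_{k+1}(\mathbf d)}{e_k(\mathbf d)}\le2(n-1+\eta)$, i.e. $\zeta\ge\frac1{n-1+\eta}=\frac{w_1}{nw_0}$.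

*Proof of (c).* This reads off signs of tails from one sign change. We know $q_0=\zeta>0$ and $q_L=0$, so let $L\ge2$. For $2\le i\le L$, $G_i=w_iu_i(\theta_i^{-1}-\zeta)$. For $i\ge2$, $U_i$ increases strictly and $u_i$ is nonincreasing by (4), so $\theta_i^{-1}$ increases. Hence in $G_2,\dots,G_L$ the terms are first $\le0$ and then $\ge0$. By (14) and (b) their sum is $\zeta w_0-w_1/n\ge0$. If $\theta_L^{-1}<\zeta$, all these $G_i$ would be negative, a contradiction; so $\theta_L\zeta\le1$. Let $s\ge2$ and consider the tail $\sum_{i\ge s}G_i$. If $G_s\ge0$, all later terms are $\ge0$. If $G_s<0$, all earlier terms (from $i=2$ on) are $\le0$, so the tail is at least the total, which is $\ge0$. By (15), $q_s\ge0$ for $1\le s\le L$. $\square$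

**A recursion for the increments.** In $1-\theta_sI_s=r_sq_{s-1}+N_s\delta_s$ substitute $I_s=I_{s-1}+\delta_s$, or alternatively $q_{s-1}=q_s+\delta_s$:
$$(N_s+\theta_s)\delta_s=1-\theta_sI_{s-1}-r_sq_{s-1},\tag{16}$$
$$(N_s+r_s)\delta_s=1-\theta_sI_s-r_sq_s.\tag{17}$$
Put $\alpha_s=\theta_s-\theta_{s+1}$ and $\gamma_s=r_{s+1}-r_s$. Subtracting (17) at $s$ from (16) at $s+1$,
$$(N_{s+1}+\theta_{s+1})\delta_{s+1}=(N_s+r_s)\delta_s+\alpha_sI_s-\gamma_sq_s\qquad(1\le s\le L-1).\tag{18}$$
At the ends: (16) at $s=1$ gives $N_1\delta_1=1-r_1\zeta\ge0$ by Lemma 5(a), since $\theta_1=0$ and $q_0=\zeta$. If $L\ge2$, (17) at $s=L$ gives $(N_L+r_L)\delta_L=1-\theta_L\zeta\ge0$ by Lemma 5(c), since $q_L=0$ and $I_L=\zeta$. So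
$$\delta_1\ge0,\qquad\delta_L\ge0.\tag{19}$$

One would now like to run (18) upwards by induction. This fails: for $m\ge3$ and $s\ge2$ we shall see that $\alpha_s$ and $\gamma_s$ are both positive, so $\alpha_sI_s$ and $-\gamma_sq_s$ pull in opposite directions and no term-by-term argument gives $\delta_{s+1}\ge0$. What saves us is that the ratio $\gamma_s/\alpha_s$ grows. Then a negative increment, once it appears, forces all later ones to be negative, up to $\delta_L$; and (19) forbids that. The growth needs some precise knowledge of $r_s$, a ratio of Stirling numbers.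

## 9. Ratios of consecutive Stirling numbers

For $0\le p\le K-1$ let $\rho_p(K)=\frac{c(K,p)}{c(K,p+1)}$; so $\rho_0(K)=0$ for $K\ge1$. For instance $\rho_1(2)=1$, $\rho_1(3)=\frac23$, $\rho_2(3)=3$. For $1\le p\le K-1$ let $d_p=d_p(K)=\rho_p(K)-\rho_{p-1}(K)$.

**Lemma 6.** Let $p\ge1$. For $K\ge p+1$,
$$\rho_p(K)-\rho_p(K+1)=\frac{\rho_pd_p}{K+\rho_p}>0\qquad(\text{right side at }K),$$
and $(K+1)\big(\rho_p(K)-\rho_p(K+1)\big)$ is nonincreasing in $K\ge p+1$.

**Step 1: the formula.** We use the Stirling recurrence. For $1\le p\le K-1$,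
$$\rho_p(K+1)=\frac{Kc(K,p)+c(K,p-1)}{Kc(K,p+1)+c(K,p)}=\rho_p\frac{K+\rho_{p-1}}{K+\rho_p}=\rho_p-d_p\phi_p,\qquad\phi_p=\frac{\rho_p}{K+\rho_p}.$$
Positivity follows from Step 2. Put $\phi_0=0$ and $d_0\phi_0=0$.

**Step 2: $0<d_1\le d_2\le\dots\le d_{K-1}$ for $K\ge2$.** The differences $d_p$ are the factor of the formula that we must control. First, $d_1=\rho_1(K)>0$. For monotonicity induct on $K$; $K=2$ is trivial. Assume it for $K$ and let $d'_p=d_p(K+1)$. By Step 1,
$$d'_p=d_p(1-\phi_p)+d_{p-1}\phi_{p-1}\qquad(1\le p\le K-1),\tag{20}$$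
and since $\rho_K(K+1)=\binom{K+1}2=\rho_{K-1}(K)+K$, also $d'_K=K+d_{K-1}\phi_{K-1}$. For fixed $p$ let $P=K+\rho_p$. Then
$$1-\phi_p=\frac KP,\qquad1-\phi_{p-1}=\frac K{P-d_p},\qquad1-\phi_{p+1}=\frac K{P+d_{p+1}},$$
where $P-d_p=K+\rho_{p-1}>0$. Let $1\le p\le K-2$. Using $d_{p-1}\phi_{p-1}\le d_p\phi_{p-1}$, then $1-2\phi_p+\phi_{p-1}=2(1-\phi_p)-(1-\phi_{p-1})$, and then that $t\mapsto t/(P+t)$ is increasing,
$$\begin{aligned}d'_{p+1}-d'_p&\ge d_{p+1}(1-\phi_{p+1})-d_p(1-2\phi_p+\phi_{p-1})\\&=\frac{Kd_{p+1}}{P+d_{p+1}}-Kd_p\Big(\frac2P-\frac1{P-d_p}\Big)\\&\ge Kd_p\Big(\frac1{P+d_p}+\frac1{P-d_p}-\frac2P\Big)\ge0,\end{aligned}$$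
the last step by convexity of $1/t$. For $p=K-1$,
$$d'_K-d'_{K-1}\ge K-d_p(1-2\phi_p+\phi_{p-1})=K-Kd_p\Big(\frac2P-\frac1{P-d_p}\Big)\ge K-\frac{Kd_p}{P+d_p}\ge0.$$

**Step 3: $d_p(K+1)\le d_p(K)$ for $1\le p\le K-1$.** By (20) this says $d_{p-1}\phi_{p-1}\le d_p\phi_p$. By Step 2, $d_{p-1}\le d_p$ and $\rho_{p-1}\le\rho_p$, hence $\phi_{p-1}\le\phi_p$ (and for $p=1$ the left side is $0$).

**Step 4: $\frac{(K+1)\rho_p(K)}{K+\rho_p(K)}$ is nonincreasing in $K\ge p+1$.** This treats the other factor. Write $\rho=\rho_p(K)$ and $t=\frac{d_p}{K+\rho}\in(0,1)$, so $\rho_p(K+1)=\rho(1-t)$. The claim for $K\to K+1$ is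
$$(K+2)(1-t)(K+\rho)\le(K+1)\big(K+1+\rho(1-t)\big).$$
Right side minus left side is $(K+1)^2-(1-t)K(K+2)-(1-t)\rho=1+tK(K+2)-(1-t)\rho$. So $tK(K+2)\ge\rho$ suffices. Let $i=K-p\ge1$, and let $e_\bullet=e_\bullet(1,\dots,K-1)$; by (7), $\rho_p=e_i/e_{i-1}$ and $\rho_{p-1}=e_{i+1}/e_i$. Newton's inequality with $K-1$ variables gives
$$\frac{\rho_{p-1}}{\rho_p}=\frac{e_{i+1}e_{i-1}}{e_i^2}\le\frac{(p-1)(K-p)}{p(K-p+1)}$$
(for $p=1$ both sides are $0$). Since $p(K-p+1)-(p-1)(K-p)=K$, we get $d_p\ge\frac{\rho K}{p(K-p+1)}$. Iterating Newton's inequalities, $p_i/p_{i-1}\le p_1/p_0$ in the notation of Section 1, so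
$$\rho=\frac{e_i}{e_{i-1}}\le\frac{e_1}{K-1}\cdot\frac{p}{K-p}=\frac{pK}{2(K-p)}.$$
With $p=K-i$ this reads $K+\rho\le\frac{K(K+i)}{2i}$, and
$$p(K-p+1)(K+\rho)\le\frac{K(K^2-i^2)(i+1)}{2i}\le K^3.$$
Therefore $tK(K+2)=\frac{d_pK(K+2)}{K+\rho}\ge\frac{\rho K^2(K+2)}{p(K-p+1)(K+\rho)}\ge\rho$.

**Step 5: conclusion.** The quantity in the lemma is $d_p\cdot\frac{(K+1)\rho_p}{K+\rho_p}$, a product of two nonnegative functions that are nonincreasing in $K$ by Steps 3 and 4. $\square$

## 10. Monotonicity of $q_s$, and the proof of Theorem A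

*Proof of Proposition 4.* By (19), we are done if $L\le2$. Let $L\ge3$; then $n=L+m-1\ge4$.

**Step 1: the numbers $\theta_s$ and $\alpha_s$.** We need their sign and growth. From $U_2=\frac1n$ and $U_3=\frac1n+\frac1{8(n-2)}$,
$$\theta_2=\frac n8,\qquad\alpha_1=\theta_1-\theta_2=-\frac n8,\qquad\theta_3=\frac{n(n-2)}{9n-16}.$$
For $2\le s\le L-1$, $U_{s+1}=U_s(1+\theta_s/N_s)$ gives $\theta_{s+1}=\frac{\pi_s\theta_s}{1+\theta_s/N_s}$. So $0<\theta_{s+1}<\theta_s$, hence $0<\alpha_s<\theta_s$, and
$$E_s:=N_s\alpha_s=\frac{N_s\theta_s}{N_s+\theta_s}\big[N_s(1-\pi_s)+\theta_s\big].$$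
We claim that $E_s$ is nonincreasing for $3\le s\le L-1$. It is nondecreasing as a function of each of $N_s$, $\theta_s$, $1-\pi_s$, and $N_s,\theta_s$ decrease with $s$. By (4), $1-\pi_s$ is nonincreasing for $s\ge4$, because the derivative of $\frac{s-2}{s^2-1}$ has the sign of $-s^2+4s-1$, which is negative for $s\ge4$. This settles the steps $s\to s+1$ with $s\ge4$. For the step $3\to4$, $1-\pi_3=\frac1{16}$ and $1-\pi_4=\frac1{15}$, and
$$\frac{N_4\theta_4}{N_4+\theta_4}\le\theta_4=\frac{15}{16}\cdot\frac{N_3\theta_3}{N_3+\theta_3},\qquad\frac{N_4}{15}+\theta_4\le\frac{16}{15}\Big(\frac{N_3}{16}+\theta_3\Big).$$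
Multiplying, $E_4\le E_3$.

**Step 2: $m=2$.** Here there is no competition, and (18) can be run upwards. We have $r_s=\gamma_s=0$, and (16) at $s=1$ gives $\delta_1=1/N_1>0$. By (18) with $I_1=\delta_1$, $(N_2+\theta_2)\delta_2=(n-1-\frac n8)\delta_1>0$. For $2\le s\le L-1$, inductively, $I_s=\delta_1+\dots+\delta_s>0$ and $(N_{s+1}+\theta_{s+1})\delta_{s+1}=N_s\delta_s+\alpha_sI_s>0$.

**Step 3: growth of $\gamma_s$ and of $\gamma_s/\alpha_s$ for $m\ge3$.** This is where Lemma 6 enters. We have $r_s=\rho_{m-2}(N_s)$ and, for $1\le s\le L-1$, $\gamma_s=\rho_{m-2}(N_s-1)-\rho_{m-2}(N_s)$ with $N_s-1\ge m-1$. Lemma 6 with $p=m-2$, $K=N_s-1$ gives $\gamma_s>0$, and that $N_s\gamma_s$ is nondecreasing in $s$. Since $N_s$ decreases, $\gamma_s$ is nondecreasing too. With Step 1, $\gamma_s/\alpha_s=N_s\gamma_s/E_s$ is nondecreasing for $3\le s\le L-1$.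

**Step 4: a negative increment would persist ($m\ge3$).** Suppose some $\delta_s<0$ and let $s_0$ be the least such index. By (19), $2\le s_0\le L-1$. We show that
$$\text{if }\delta_{s_0},\dots,\delta_s<0\text{ with }s_0\le s\le L-1,\text{ then }\gamma_sq_s>\alpha_sI_s.\tag{21}$$
Given (21), formula (18) yields $\delta_{s+1}<0$; by induction $\delta_L<0$, which contradicts (19).

To prove (21), note first that $I_s<\dots<I_{s_0-1}$ and $q_s>\dots>q_{s_0-1}\ge0$, by Lemma 5(c). If $I_s\le0$, then $q_s=\zeta-I_s\ge\zeta>0$, so $\gamma_sq_s>0\ge\alpha_sI_s$. Let $I_s>0$ from now on. There are three cases.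

*Case $s_0\ge4$.* Formula (18) at $s_0-1\ge3$, with $\delta_{s_0-1}\ge0>\delta_{s_0}$, gives $\gamma_{s_0-1}q_{s_0-1}>\alpha_{s_0-1}I_{s_0-1}$. By Step 3,
$$\frac{\gamma_s}{\alpha_s}q_s\ge\frac{\gamma_{s_0-1}}{\alpha_{s_0-1}}q_{s_0-1}>I_{s_0-1}>I_s.$$

*Case $s_0=2$.* Here $\alpha_1<0$, so the previous argument is not available; but (18) at $1$ is explicit. With $I_1=\delta_1\ge0>\delta_2$ it gives
$$\gamma_1q_1>\Big(n-1-\frac n8+r_1\Big)I_1\ge\frac n8I_1.$$
Then $\gamma_sq_s\ge\gamma_1q_1>\frac n8I_1>\theta_sI_s>\alpha_sI_s$, since $\theta_s\le\theta_2=\frac n8$ and $I_1>I_s>0$.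

*Case $s_0=3$.* Then $L\ge4$, $n\ge6$, and $\delta_1,\delta_2\ge0>\delta_3$. Let $H=\gamma_2q_2$. We bound $I_1$ and $\delta_2$ in terms of $H$. Formula (18) at $2$ gives $H>(n-2+r_2)\delta_2+\alpha_2I_2$, where $\alpha_2I_2\ge0$. Since $r_2=r_1+\gamma_1\ge\gamma_1$,
$$H\ge(n-2+\gamma_1)\delta_2.\tag{22}$$
Formula (18) at $1$ reads $\gamma_1q_1=\big(\frac{7n}8-1+r_1\big)I_1-\big(\frac{9n}8-2\big)\delta_2$. As $\gamma_2\ge\gamma_1$ and $q_2\ge0$, $H\ge\gamma_1q_2=\gamma_1q_1-\gamma_1\delta_2$, so
$$H\ge\Big(\frac{7n}8-1\Big)I_1-\Big(\frac{9n}8-2+\gamma_1\Big)\delta_2\ge\Big(\frac{7n}8-1\Big)I_1-\frac54H.$$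
The last step uses $\frac{9n}8-2+\gamma_1\le\frac54(n-2+\gamma_1)$, which is $\frac12\le\frac n8+\frac{\gamma_1}4$ and holds for $n\ge4$, together with (22). Hence $I_1\le\frac{18H}{7n-8}$, and $\delta_2\le\frac H{n-2}$ by (22). For $s\ge3$ we have $\alpha_s<\theta_s\le\theta_3$ and $0<I_s<I_2$, so
$$\alpha_sI_s<\theta_3I_2=\theta_3(I_1+\delta_2)\le H\Big[\frac{18n(n-2)}{(7n-8)(9n-16)}+\frac n{9n-16}\Big]\le H\le\gamma_sq_s.$$
The first fraction is at most $\frac12$: since $(7n-8)(9n-16)=63n^2-184n+128$, this is $27n^2-112n+128\ge0$, whose discriminant $12544-13824$ is negative. The second is at most $\frac12$ for $n\ge3$. The final inequality holds because $\gamma_s\ge\gamma_2$ and $q_s>q_2\ge0$. This proves (21) and Proposition 4. $\square$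

*Proof of Theorem A.* Let $0\le k\le n-1$ and $m=n-k\ge1$. Put mass $1$ on each $x\in R_k$; by the reduction in Section 2 we need a transport at the level of types to mass $|R_k|/|R_{k+1}|$ per element of $R_{k+1}$. If $m=1$, this is Lemma 1 with $s=n$, $c=0$: every $x$ has mass $a/a=1$, and the resulting constant is $|R_{n-1}|/|R_n|$ because total mass is kept. If $m\ge2$, the numbers (15) satisfy the hypotheses of Proposition 2 by Lemma 3 and Proposition 4, and the resulting mass is $\zeta/2=|R_k|/|R_{k+1}|$. $\blacksquare$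

## 11. Random chains and unions of antichains

*Proof of the Corollary.* Let $P$ be any finite ranked poset with NFP with respect to $\nu\equiv1$, with levels $R_0,\dots,R_r$ and flows $f_i$ between $R_i$ and $R_{i+1}$. We build a random maximal chain whose element on each level is uniform. Start at a uniform element of $R_0$, and move from $x\in R_i$ to $y\in R_{i+1}$ with probability $|R_i|f_i(x,y)$; these probabilities add up to $1$. If the element on $R_i$ is uniform, then $y\in R_{i+1}$ is reached with probability $\sum_x\frac1{|R_i|}|R_i|f_i(x,y)=\frac1{|R_{i+1}|}$. So the chain $\mathcal C$ is uniform on each level.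

Let $F$ be a union of $h$ antichains. A chain meets each antichain at most once, so $|F\cap\mathcal C|\le h$. Taking expectations, $\sum_i\phi_i\le h$ with $\phi_i=|F\cap R_i|/|R_i|\in[0,1]$. This is $\sum_{x\in F}1/|R_{\mathrm{rank}(x)}|\le h$, the first assertion. Moreover $|F|=\sum_i\phi_i|R_i|$, and under the constraints $0\le\phi_i\le1$, $\sum_i\phi_i\le h$ this sum is largest when $\phi_i=1$ on the $h$ largest levels (on all levels, if there are at most $h$). So $P$ is strongly Sperner. Apply this to $D_n$, using Theorem A. $\blacksquare$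

## 12. Reducible groups

*Proof of Theorem B.* Every irreducible finite Coxeter group is of type $A_n$, $B_n$, $D_n$, $I_2(n)$ or exceptional, so it has NFP by the results quoted in Section 1 and Theorem A. To pass to products we use two further results.

* (Shephard–Todd, Solomon) $\sum_{w\in W}q^{\ell_T(w)}=\prod_i(1+e_iq)$, where the $e_i>0$ are the exponents of $W$. This polynomial is real-rooted with positive coefficients, so by Newton's inequalities the level sizes are positive and log-concave.
* (Harper 1974; Hsieh–Kleitman 1973) If two finite ranked posets have the normalized matching property between consecutive levels and positive log-concave level sizes, then so does their product.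

Here the *normalized matching property* says that for every $i$ and every $S\subseteq R_i$, the set $\nabla S\subseteq R_{i+1}$ of elements covering some element of $S$ satisfies $\frac{|\nabla S|}{|R_{i+1}|}\ge\frac{|S|}{|R_i|}$. In $D_3$, for example, one reflection has $5$ covers, and $\frac5{11}\ge\frac16$.

**Step 1: NFP is equivalent to normalized matching.** This is max-flow/min-cut. Take a network with edges from a source to each $x\in R_i$ of capacity $\frac1{|R_i|}$, edges $x\to y$ of infinite capacity for $x\lessdot y$, and edges from each $y\in R_{i+1}$ to a sink of capacity $\frac1{|R_{i+1}|}$. The functions $f$ in the definition of NFP are the flows of value $1$. A cut of finite capacity with $S\subseteq R_i$ on the source side has $\nabla S$ on the source side, and the least capacity of such a cut is $1-\frac{|S|}{|R_i|}+\frac{|\nabla S|}{|R_{i+1}|}$. So a flow of value $1$ exists if and only if all these numbers are at least $1$.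

**Step 2: products.** Let $W=W_1\times W_2$. Its reflections are $T=T_1\sqcup T_2$, so $\ell_T$ is additive over the two factors. Since $\ell_T(u)+\ell_T(u^{-1}w)\ge\ell_T(w)$ holds in each factor, equality in $W$ means equality in both factors; so the absolute order of $W$ is the product order. The level sizes of any product are again positive and log-concave, by the first result above. Hence, multiplying in one irreducible factor at a time, every finite $W$ has the normalized matching property, and by Step 1 it has NFP. By the argument of Section 11 it is strongly Sperner. $\blacksquare$
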